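# Pointwise shrinking maps on compact rectifiably path connected spaces

## Shrinking maps, path length and the induced length metric

Throughout, $\langle X,d\rangle$ is a nonempty metric space, and $f^n$ denotes the $n$-th iterate of $f$ (the problem below writes it $f^{(n)}$).

**Definition (pointwise shrinking, pointwise contractive).** A map $f:X\to X$ is *pointwise shrinking* (PS) if every $x\in X$ has an open neighborhood $U\ni x$ with
$$d(f(x),f(y))<d(x,y)\qquad\text{for all }y\in U\setminus\{x\}.$$
It is *pointwise contractive* (PC) if every $x\in X$ has an open $U\ni x$ and a $\lambda\in[0,1)$ with $d(f(x),f(y))\le\lambda\,d(x,y)$ for all $y\in U$.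

Two things deserve attention. The point $x$ is one of the two points compared: PS says nothing about $d(f(y),f(y'))$ for two other points $y,y'\in U$. And the size of $U$ may depend on $x$ with no uniformity. Every PC map is PS, and every PS map is continuous, since $d(f(x),f(y))\le d(x,y)$ for $y\in U$.

*Example (PS but not PC).* On $[0,1]$ with the usual metric let $f(x)=x-\frac{x^2}{2}$. Then $|f(x)-f(y)|=|x-y|\left(1-\frac{x+y}{2}\right)<|x-y|$ for $x\ne y$, so $f$ is PS. At $x=0$ the ratio $f(y)/y=1-y/2$ tends to $1$, so $f$ is not PC.

*Example (a discrete space).* If $X$ is finite, every $f:X\to X$ is PS: take $U=\{x\}$. In particular the swap of a two-point space is PS and has no fixed point.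

**Definition (path, length).** A path from $a$ to $b$ is a continuous $\gamma:[0,1]\to X$ with $\gamma(0)=a$, $\gamma(1)=b$; we also allow other compact parameter intervals. Its *length* is $\sup\sum_i d(\gamma(t_i),\gamma(t_{i+1}))$ over all partitions. The space is *rectifiably path connected* if any two points are joined by a path of finite length.

We use these standard facts. By the triangle inequality the sums do not decrease when the partition is refined, so the supremum may be restricted to refinements of any fixed partition. Length is additive under subdivision of the parameter interval and unchanged under increasing homeomorphic reparametrization. It is at least the distance between the endpoints, and a $C$-Lipschitz path on an interval of length $m$ has length at most $Cm$. Finally, a path of finite length $\ell$ can be reparametrized proportionally to arc length, after which it is $\ell$-Lipschitz on $[0,1]$ (Burago–Burago–Ivanov, *A Course in Metric Geometry*, Prop. 2.5.9).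

**Definition (induced length metric).** If $X$ is rectifiably path connected, let $D(x,y)$ be the infimum of the lengths of paths from $x$ to $y$.

This is finite; $d\le D$ because length is at least the distance of the endpoints; the triangle inequality follows by concatenating paths. So $D$ is a metric. The metric $d$ is called *geodesic* if any two points $x,y$ are joined by a path of length $d(x,y)$; then $D=d$.

*Example (chords and arcs).* On the unit circle in the plane with $d$ the Euclidean distance, two points at angle $\theta\in[0,\pi]$ have $d=2\sin(\theta/2)$ and $D=\theta$. So $d<D$ off the diagonal, although $d/D\to1$ as $\theta\to0$.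

*Example (the broom).* Let $X\subset\mathbb R^2$ be the union of the segment from $(0,0)$ to $q=(1,0)$ and the segments from $(0,0)$ to $q_n=(1,\frac1n)$, $n\ge1$, with the Euclidean metric. It is compact and rectifiably path connected. On $X\setminus\{(0,0)\}$ the slope is a continuous function with values in $\{0\}\cup\{\frac1n\}$, where each $\frac1n$ is isolated, so a path from $q_n$ to $q$ must pass through the origin. Hence $D(q_n,q)=1+\sqrt{1+n^{-2}}\to2$ while $d(q_n,q)=\frac1n\to0$. So $D$ need not be continuous for the topology of $d$, and $(X,D)$ need not be compact.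

**Definition (lower semicontinuity).** A function $\phi:Y\to[0,\infty)$ on a metric space is *lower semicontinuous* if $y_n\to y$ implies $\phi(y)\le\liminf\phi(y_n)$. On a nonempty compact space such a function attains its minimum, and its sublevel sets $\{\phi\le c\}$ are closed.

*Example.* In the broom, $y\mapsto D(y,q)$ has the value $0$ at $q$ and values tending to $2$ along $q_n\to q$. A jump of this kind, with the limit point lower, is allowed. Lemma 1 will show that $D$ is always lower semicontinuous on a compact space.

**Definition (pointwise Lipschitz constant).** Let $\operatorname{lip}f(x)=\limsup_{y\to x}\frac{d(f(x),f(y))}{d(x,y)}$, set to $0$ at isolated points.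

If $f$ is PS then $\operatorname{lip}f\le1$; if $f$ is PC then $\operatorname{lip}f<1$ everywhere. For $f(x)=x-x^2/2$ on $[0,1]$ we get $\operatorname{lip}f(x)=1-x$, equal to $1$ only at $0$.

We write $\mathcal H^1$ for one-dimensional Hausdorff (outer) measure. It is countably subadditive, it is not increased by $1$-Lipschitz maps, and on $\mathbb R$ it is Lebesgue (outer) measure. For instance, a segment of length $m$ has $\mathcal H^1=m$ and a countable set has $\mathcal H^1=0$.

**Definition (periodic point, conjugacy).** A point $x$ is *periodic* for $f$ if $f^{n}(x)=x$ for some $n\ge1$. Maps $f:X\to X$ and $g:Y\to Y$ are *topologically conjugate* if there is a homeomorphism $\varphi:X\to Y$ with $\varphi\circ f=g\circ\varphi$.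

*Example (rotations).* On $\mathbb R/\mathbb Z$ with the arc-length metric $\rho$, let $f(x)=x+\alpha$. This is a surjective isometry. If $\alpha=\frac12$, every point is periodic and none is fixed. If $\alpha\notin\mathbb Q$, no point is periodic, and every forward orbit is dense. Indeed, given $M\ge1$, two of the points $0,\alpha,\dots,M\alpha$ lie within $\frac1M$ of each other, so some $n\ge1$ has $0<\rho(n\alpha,0)\le\frac1M$; the points $x,x+n\alpha,x+2n\alpha,\dots$ then walk around the circle in equal steps of size at most $\frac1M$. The rotations by $\alpha$ and $-\alpha$ are conjugate by $x\mapsto-x$.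

## Fixed and periodic points of PS maps

The following question is (Pr3) in the presentation "Differentiable pointwise contractive minimal dynamical systems" (https://math.wvu.edu/~kciesiel/Presentations/34.SpringTopologyConf2017v5short.pdf).

*Let $\langle X,d\rangle$ be nonempty, compact and rectifiably path connected, and let $f:X\to X$ be PS. Must $f$ have a fixed point? Must $f$ have a periodic point?*

Two results of Ciesielski and Jasinski (2016) frame it. First, if $X$ is nonempty, compact and rectifiably path connected and $f$ is PC, then $f$ has a unique fixed point. Second, without connectedness things go badly wrong: there are a compact perfect set $\mathfrak X\subset\mathbb R$ and a differentiable bijection $f:\mathfrak X\to\mathfrak X$ with $f'\equiv0$ such that every $f$-orbit is dense in $\mathfrak X$; in particular $f$ is PS and has no periodic point. The question lies between the two: we keep paths of finite length and weaken "contractive" to "shrinking".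

Both answers turn out to be no. The counterexample is an irrational rotation of the circle, with a metric extremely close to arc length. We shall also see how far the positive arguments go, and that on the circle irrational rotations are the only counterexamples up to conjugacy.

## Minimal displacement: the interval, geodesic spaces, and the chord–arc obstruction

**The interval.** If $X=[0,1]$ with any metric inducing the usual topology, a PS map is continuous, hence has a fixed point by the intermediate value theorem.

**Globally shrinking maps.** Let $X$ be compact and $d(f(x),f(y))<d(x,y)$ for all $x\neq y$. Minimize the displacement $d(x,f(x))$, at $x_0$ say. If $f(x_0)\neq x_0$, then $d(f(x_0),f(f(x_0)))<d(x_0,f(x_0))$, a contradiction. For a PS map this argument stops at once: $f(x_0)$ need not lie in the neighborhood $U$ of $x_0$ where shrinking is known.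

**Geodesic metrics.** If $d$ is geodesic we can repair this by comparing $x_0$ with a nearby point. Let $d(x,f(x))$ have its minimum $L>0$ at $x_0$, and let $\sigma:[0,L]\to X$ be a shortest path from $x_0$ to $f(x_0)$, with $d(\sigma(s),\sigma(t))=|s-t|$. For small $t>0$, PS at $x_0$ gives
$$d(\sigma(t),f(\sigma(t)))\le d(\sigma(t),f(x_0))+d(f(x_0),f(\sigma(t)))<(L-t)+t=L,$$
a contradiction. So a PS map of a compact geodesic space has a fixed point. In particular, the circle with its arc-length metric carries no counterexample.

**Where this stops.** For general $d$ the natural move is to run the same argument with $D$ in place of $d$. Shortest paths for $D$ exist (Lemma 1), $D(x,f(x))$ has a minimum, and $f$ does not increase $D$ (Lemma 2). What the argument needs is the strict inequality $D(f(x_0),f(\sigma(t)))<D(x_0,\sigma(t))=t$. What PS provides is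
$$d(f(x_0),f(\sigma(t)))<d(x_0,\sigma(t))\le t,$$
which is a statement about the chord, not about the arc. A curve $g$ can satisfy $d(g(0),g(t))<t$ for every small $t>0$ and still have length exactly $t$ on $[0,t]$: the unit circle in the plane, parametrized by arc length, has $d(g(0),g(t))=2\sin(t/2)<t$.

This tells us what a counterexample could look like: $f$ preserves all lengths, for instance a rotation, and $d$ is a metric with the same lengths as arc length, but slightly below it, arranged so that the deficit of the pair $(x,y)$ becomes strictly larger under $f$ whenever $y$ is close enough to $x$.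

## A rotation with one potential function cannot work; potentials at all scales can

Let $\rho$ be the arc-length metric on the circle and $f$ an irrational rotation. The first thing to try is
$$d=\rho-\kappa\rho^2+c\rho^2\,\big(W(x)+W(y)\big)$$
with one continuous function $W$ and $c>0$. Since $f$ preserves $\rho$,
$$d(f(x),f(y))-d(x,y)=c\,\rho(x,y)^2\big[W(f(x))-W(x)+W(f(y))-W(y)\big],$$
and PS requires the bracket to be negative for $y$ close to $x$, $y\ne x$. Letting $y\to x$ we get $W(f(x))\le W(x)$ for every $x$. At a point $x$ where $W$ is minimal, $W(f^n(x))=\min W$ for all $n\ge 0$. The forward orbit of $x$ is dense, so $W$ is constant, and the bracket is $0$. The attempt fails because a continuous function on the circle cannot decrease along all orbits.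

A function can, however, decrease at all points outside a prescribed small open set $O$ and make up for the loss inside $O$. The finite model: on $\mathbb Z/m$ with $f(x)=x+1$ and $O=\{0\}$, put $V(x)=m+1-x$ for $x\in\{1,\dots,m\}$. Then $V$ drops by $1$ at each step, except for the step from $0=m$ to $1$, where it climbs from $1$ to $m$.

The way out is to use a different potential $V_k$, with a different exceptional set $O_k$, for pairs at each scale $\rho(x,y)\approx h_k$. PS at $x$ concerns only pairs $(x,y)$ with $y$ near $x$, that is, only large $k$. So it suffices that each $x$ is troubled by finitely many of the $O_k$, and disjoint sets $O_k$ shrinking to a point achieve this. How near $y$ must be is then allowed to depend on $x$, which is precisely the freedom that PS grants.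

The term $-\kappa\rho^2$ is there to protect the triangle inequality. Along a degenerate triangle with sides $a$, $b$, $a+b$ it produces the surplus $\kappa\big((a+b)^2-a^2-b^2\big)=2\kappa ab$. So we may add any perturbation that disturbs the triangle inequality by less than $2\kappa ab$.

**Theorem 1.** Let $(X,\rho)$ be an infinite compact metric space and $f:X\to X$ a surjective $\rho$-isometry all of whose forward orbits are dense. For every $\varepsilon\in(0,\frac14]$ there are $\kappa>0$ and a metric $d$ on $X$ with
$$(1-\kappa\rho)\rho\le d\le\rho,\qquad(1-\varepsilon)\rho\le d\le\rho,$$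
such that $f$ is PS with respect to $d$. The $d$-length and the $\rho$-length of every path coincide.

**Corollary (answer to both questions).** Let $X=\mathbb R/\mathbb Z$, $\rho$ the arc-length metric, $f(x)=x+\alpha$ with $\alpha\notin\mathbb Q$, and $d$ as in Theorem 1. Then $(X,d)$ is compact and rectifiably path connected, and $f$ is PS without periodic points; every orbit is dense.

*Proof of the Corollary.* The rotation satisfies the hypotheses, as checked above. By $(1-\varepsilon)\rho\le d\le\rho$ the topology is unchanged, so $(X,d)$ is compact. An arc has finite $\rho$-length, hence finite $d$-length. Since $n\alpha\notin\mathbb Z$ for $n\ge1$, there is no periodic point, in particular no fixed point. $\square$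

Minimal translations of a torus $\mathbb T^n$, $n\ge1$, with the flat metric, work in the same way. Such a translation is a surjective isometry. If minimality is read as saying that the only closed sets $K$ with $f(K)=K$ are $\emptyset$ and $\mathbb T^n$, then forward orbits are dense: the set of limit points of a forward orbit $(f^n(x))_{n\ge0}$ is nonempty, closed and mapped onto itself by $f$, so it is all of $\mathbb T^n$. A finite orbit is not dense, so there is no periodic point.

## Construction of the metric and proof of Theorem 1

**Step 1: scales and disjoint exceptional sets.** This step fixes the geometry: a sequence of scales $h_k\to0$ and disjoint balls, one for each scale.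

First, $X$ has no isolated point. If $p$ were isolated, the dense forward orbit of $f(p)$ would meet the open set $\{p\}$, so $p$ would be periodic. Its finite orbit would be closed and dense, so $X$ would be finite, a contradiction.

Let $\Delta=\operatorname{diam}_\rho X>0$ and $\kappa=\varepsilon/\Delta$. Fix $p\in X$ and choose $p_k\neq p$ $(k\ge1)$ such that $r_k:=\rho(p_k,p)$ satisfies $r_1\le1$ and $r_{k+1}\le r_k/4$. Put
$$h_k=\tfrac{r_k}8,\qquad O_k=\{w:\rho(w,p_k)<h_k\},\qquad S_k=\{w:\rho(w,p_k)<2h_k\}.$$
Then $1\ge h_1>h_2>\cdots\to0$. Since $2h_k=\frac14r_k$, we have $S_k\subset\{w:\frac34r_k<\rho(w,p)<\frac54r_k\}$. As $\frac54r_{k+1}\le\frac5{16}r_k<\frac34r_k$, these shells are pairwise disjoint, and so are the $S_k$. The larger balls $S_k$ are a safety margin: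
$$\text{if }x\notin S_k\text{ and }\rho(x,y)<h_k,\text{ then }x\notin O_k\text{ and }y\notin O_k.\tag{1}$$
Indeed $\rho(x,p_k)\ge2h_k$ and $\rho(y,p_k)>2h_k-h_k=h_k$.

**Step 2: every point has visited $O_k$ in bounded time.** This step gives the recurrence that makes potentials possible. We claim that for each $k$ there is $N=N_k\ge 0$ with $\bigcup_{j=1}^{N+1}f^j(O_k)=X$.

Note that $f$ is a homeomorphism and $f^{-1}$ is an isometry. Let $G=\bigcup_{j\ge1}f^j(O_k)$, an open set with $f(G)\subset G$, and let $F=X\setminus G$. From $G\subset f^{-1}(G)$ we get $f^{-1}(F)\subset F$. Suppose $F\ne\emptyset$. The sets $f^{-n}(F)$, $n\ge0$, are nonempty, compact and decreasing, so $K=\bigcap_{n\ge0}f^{-n}(F)$ is nonempty and compact. Moreover $f(K)=f(F)\cap\bigcap_{n\ge0}f^{-n}(F)=f(F)\cap K=K$, because $K\subset F\subset f(F)$. So $K$ is a closed set containing the forward orbit of each of its points, and these orbits are dense. Thus $K=X$, hence $F=X$ and $G=\emptyset$, which is impossible since $O_k\neq\emptyset$. Therefore $G=X$, and by compactness finitely many of the sets $f^j(O_k)$ cover $X$.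

**Step 3: the potentials $V_k$.** This step builds a Lipschitz function that decreases under $f$ at every point outside $O_k$. It is the staircase of the finite model, smoothed.

Let $\psi_k(w)=\max\{0,h_k-\rho(w,p_k)\}$. It is $1$-Lipschitz and positive exactly on $O_k$. With $N=N_k$ put
$$V_k=c_k\sum_{j=0}^{N}(N+1-j)\,\psi_k\circ f^{-(j+1)},$$
with $c_k>0$ so small that $0\le V_k\le1$. Since $f^{-1}$ is an isometry, each $\psi_k\circ f^{-(j+1)}$ is $1$-Lipschitz, so $V_k$ is $\rho$-Lipschitz with some constant $\Lambda_k\ge1$. Now
$$V_k(f(x))=c_k\sum_{j=0}^{N}(N+1-j)\,\psi_k(f^{-j}(x)),\qquad V_k(x)=c_k\sum_{j=1}^{N+1}(N+2-j)\,\psi_k(f^{-j}(x)).$$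
The first sum may be extended to $j=N+1$, where its coefficient is $0$. For $1\le j\le N+1$ the coefficients differ by $-1$, and the term $j=0$ occurs only in the first sum. Hence
$$V_k(f(x))-V_k(x)=c_k\Big[(N+1)\psi_k(x)-\sum_{j=1}^{N+1}\psi_k(f^{-j}(x))\Big].$$
By Step 2 each $x$ lies in some $f^j(O_k)$ with $1\le j\le N+1$, so $\psi_k(f^{-j}(x))>0$ for that $j$ and the last sum is positive. If $x\notin O_k$, then $\psi_k(x)=0$. Therefore
$$V_k(f(x))<V_k(x)\qquad\text{for every }x\notin O_k.\tag{2}$$

**Step 4: the formula for $d$.** This step assembles the potentials, each acting only on pairs at its own scale, with a weight so small that it cannot endanger the triangle inequality.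

Let
$$l_k=\frac{2^{-k}\,\kappa\,h_{k+2}}{8\Lambda_k},\qquad\theta_k(h)=l_k\max\{0,\min(h-h_{k+2},\,h_k-h)\}\quad(h\ge0).$$
Then $\theta_k$ is $l_k$-Lipschitz, $0\le\theta_k(h)\le l_kh$, and $\theta_k(h)>0$ if and only if $h_{k+2}<h<h_k$. These windows overlap, so that no scale is missed: if $0<h<h_1$, take $k\ge1$ with $h_{k+1}\le h<h_k$; then $\theta_k(h)>0$. Define
$$d(x,y)=\rho(x,y)-\kappa\rho(x,y)^2+E(x,y),\qquad E(x,y)=\sum_{k\ge1}\theta_k(\rho(x,y))\big(V_k(x)+V_k(y)\big).$$
For given $h=\rho(x,y)$ at most two terms are nonzero: if $h_{m+1}\le h<h_m$, then $h_{k+2}<h<h_k$ forces $k\in\{m-1,m\}$; for $h\ge h_1$ and for $h=0$ no term is nonzero. Clearly $d$ is symmetric.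

A nonzero term requires $h_{k+2}<h$, so $l_k\le2^{-k}\kappa h/8$ and $\theta_k(h)\le l_kh\le2^{-k}\kappa h^2/8$. Since $V_k(x)+V_k(y)\le2$ and $\sum2^{-k}=1$, we get $0\le E(x,y)\le\kappa h^2/4$. Hence
$$(1-\kappa\rho)\rho\le d\le\rho.\tag{3}$$
Since $\kappa\rho\le\kappa\Delta=\varepsilon$, also $(1-\varepsilon)\rho\le d\le\rho$. In particular $d(x,y)=0$ if and only if $x=y$.

**Step 5: the triangle inequality.** This step verifies that the perturbation $E$ costs less than the surplus $2\kappa ab$.

To show $d(x,z)\le d(x,y)+d(y,z)$, put $a=\rho(x,y)$, $b=\rho(y,z)$, $c=\rho(x,z)$. Exchanging $x$ and $z$ exchanges $a$ and $b$, so we may assume $a\le b$. If $a=0$ then $x=y$ and there is nothing to show. Put $s=a+b\le2\Delta$ and $u=s-c\ge0$. Then $c^2=s^2-2su+u^2$ and $a^2+b^2=s^2-2ab$, so $c^2-a^2-b^2=2ab-2su+u^2$, and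
$$\begin{aligned}d(x,y)+d(y,z)-d(x,z)&=u+\kappa(2ab-2su+u^2)+E(x,y)+E(y,z)-E(x,z)\\&\ge u(1-2\kappa s)+2\kappa ab-|E(y,z)-E(x,z)|\\&\ge2\kappa ab-|E(y,z)-E(x,z)|.\end{aligned}$$
We dropped $\kappa u^2\ge0$ and $E(x,y)\ge0$, and used $2\kappa s\le4\kappa\Delta=4\varepsilon\le1$.

To bound the difference of the $E$'s, write each term as
$$\theta_k(b)\big(V_k(y)+V_k(z)\big)-\theta_k(c)\big(V_k(x)+V_k(z)\big)=\theta_k(b)\big(V_k(y)-V_k(x)\big)+\big(\theta_k(b)-\theta_k(c)\big)\big(V_k(x)+V_k(z)\big).$$
*Change of the potential.* Since $\theta_k(b)\le l_kb$ and $|V_k(y)-V_k(x)|\le\Lambda_ka$,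
$$\sum_k\theta_k(b)|V_k(y)-V_k(x)|\le\sum_kl_k\Lambda_k\,ab=\sum_k2^{-k}\,\frac{\kappa h_{k+2}}8\,ab\le\frac{\kappa ab}8,$$
using $h_{k+2}\le1$.

*Change of the scale.* We have $|\theta_k(b)-\theta_k(c)|\le l_k|b-c|\le l_ka$. This difference vanishes unless $h_{k+2}<\max(b,c)\le a+b\le2b$, and in that case $l_k\le2^{-k}\kappa\cdot2b/8=2^{-k}\kappa b/4$. Since $V_k(x)+V_k(z)\le2$,
$$\sum_k|\theta_k(b)-\theta_k(c)|\big(V_k(x)+V_k(z)\big)\le2\sum_k2^{-k}\,\frac{\kappa ab}4=\frac{\kappa ab}2.$$
Altogether $|E(y,z)-E(x,z)|\le\frac58\kappa ab<2\kappa ab$, so $d$ is a metric.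

**Step 6: topology and lengths.** This step shows that $d$ and $\rho$ have the same path lengths.

By $(1-\varepsilon)\rho\le d\le\rho$ the two metrics are bi-Lipschitz equivalent; they have the same topology and the same paths. Let $\gamma$ be a path and $\eta>0$ with $\kappa\eta<1$. By uniform continuity there is a partition $P_0$ such that $\rho(\gamma(t),\gamma(t'))\le\eta$ whenever $t,t'$ lie in the same subinterval. For each refinement of $P_0$, (3) applied to consecutive points gives
$$(1-\kappa\eta)\sum_i\rho(\gamma(t_i),\gamma(t_{i+1}))\le\sum_id(\gamma(t_i),\gamma(t_{i+1}))\le\sum_i\rho(\gamma(t_i),\gamma(t_{i+1})).$$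
Taking the supremum over refinements, $(1-\kappa\eta)\,\mathrm{length}_\rho(\gamma)\le\mathrm{length}_d(\gamma)\le\mathrm{length}_\rho(\gamma)$. Let $\eta\to0$.

**Step 7: $f$ is PS for $d$.** Here the scales pay off. Since $f$ preserves $\rho$,
$$d(f(x),f(y))-d(x,y)=\sum_k\theta_k(\rho(x,y))\big[V_k(f(x))-V_k(x)+V_k(f(y))-V_k(y)\big].$$
Fix $x$. The $S_k$ are disjoint, so $x$ lies in at most one of them, and there is $k_0\ge1$ with $x\notin S_k$ for all $k\ge k_0$. Let $\delta=h_{k_0+1}$ and let $0<h=\rho(x,y)<\delta$. If $\theta_k(h)>0$, then $h_{k+2}<h<h_{k_0+1}$, so $k+2>k_0+1$, that is, $k\ge k_0$; also $h<h_k$. By (1), $x,y\notin O_k$, and by (2) the bracket is negative. Since $h<h_1$, at least one $\theta_k(h)$ is positive. Hence $d(f(x),f(y))<d(x,y)$ for all $y\neq x$ in the open set $\{y:\rho(x,y)<\delta\}$. This proves Theorem 1. $\blacksquare$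

## What remains true: statement of the dichotomy

**Theorem 2.** Let $(X,d)$ be nonempty, compact and rectifiably path connected, let $f:X\to X$ be PS, and let $D$ be the induced length metric.

(A) If $f$ has a periodic point $z$, then $f(z)=z$, $z$ is the only periodic point, and $f^n\to z$ uniformly on $X$. So for each individual $f$ the two questions have the same answer.

(B) If $f$ has no fixed point, there are $L>0$ and $\Gamma:[0,\infty)\to X$ with $f(\Gamma(t))=\Gamma(t+L)$ and $D(\Gamma(s),\Gamma(t))=|s-t|$ for $|s-t|\le L$.

(C) If $\mathcal H^1(\{x:\operatorname{lip}f(x)=1\})=0$ (for example, if $f$ is PC), or if every $x\in X$ has an $r>0$ with $d(x,y)=D(x,y)$ whenever $D(x,y)<r$ (for example, if $d$ is geodesic), then $f$ has a fixed point, and (A) applies.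

For $f(x)=x-x^2/2$ on $[0,1]$ both hypotheses of (C) hold, and (A) says that all orbits tend to $0$ uniformly. The chord metric on the circle does not satisfy the second hypothesis. In the circle example of the Corollary, (3) gives
$$1-\kappa\rho(x,y)\le\frac{d(f(x),f(y))}{d(x,y)}\le\frac1{1-\kappa\rho(x,y)},$$
so $\operatorname{lip}f\equiv1$, consistently with (C).

## Shortest paths and nonexpansiveness for $D$

Fix $X$, $d$, $f$, $D$ as in Theorem 2. Topological words always refer to $d$. As the broom shows, $D$ may be discontinuous and $(X,D)$ noncompact; the next lemma says what is still available.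

**Lemma 1.** (i) $D$ is lower semicontinuous on $X\times X$. (ii) For $x,y\in X$ and $\ell=D(x,y)$ there is $\sigma:[0,\ell]\to X$ from $x$ to $y$ with $d(\sigma(s),\sigma(t))\le D(\sigma(s),\sigma(t))=|s-t|$ for all $s,t$.

*Proof.* We start with a common limiting argument. Let $(x_n,y_n)\to(x,y)$, and let $\gamma_n$ be paths from $x_n$ to $y_n$ of length at most $\ell_n$, where $\ell_n\to\ell<\infty$. Reparametrize proportionally to arc length, so that $\gamma_n$ is $\ell_n$-Lipschitz on $[0,1]$. The Lipschitz constants are bounded and $X$ is compact, so by Arzelà–Ascoli a subsequence converges uniformly to some $\gamma$. Passing to the limit in $d(\gamma_n(s),\gamma_n(t))\le\ell_n|s-t|$ shows that $\gamma$ is an $\ell$-Lipschitz path from $x$ to $y$; its length is at most $\ell$, so $D(x,y)\le\ell$.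

For (i), let $(x_n,y_n)\to(x,y)$. If $\liminf D(x_n,y_n)=\infty$ there is nothing to prove. Otherwise pass to a subsequence realizing the liminf and apply the argument with $\ell_n=D(x_n,y_n)+\frac1n$.

For (ii), if $\ell=0$ then $x=y$ and $\sigma$ is the constant map on $\{0\}$. If $\ell>0$, apply the argument with $(x_n,y_n)=(x,y)$ and $\ell_n\downarrow\ell$, where $\ell_n>\ell$. We get an $\ell$-Lipschitz path on $[0,1]$, which we rescale to a $1$-Lipschitz $\sigma$ on $[0,\ell]$. For $s\le t$ the piece $\sigma|_{[s,t]}$ has length at most $t-s$, so $D(\sigma(s),\sigma(t))\le t-s$. Then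
$$\ell=D(\sigma(0),\sigma(\ell))\le s+D(\sigma(s),\sigma(t))+(\ell-t)$$
gives $D(\sigma(s),\sigma(t))\ge t-s$. Finally, $d\le D$. $\square$

**Lemma 2.** $D(f(x),f(y))\le D(x,y)$ for all $x,y\in X$.

*Proof.* Let $\ell=D(x,y)$, take $\sigma$ from Lemma 1, and put $g=f\circ\sigma$. By PS at $\sigma(t)$ and continuity of $\sigma$, each $t$ has $\delta_t>0$ with
$$d(g(t),g(t'))\le d(\sigma(t),\sigma(t'))\le|t-t'|\qquad\text{for }|t-t'|<\delta_t.$$
We show that $g$ is $1$-Lipschitz. Fix $s<t$. The set of $\tau\in[s,t]$ such that $d(g(s),g(\tau'))\le\tau'-s$ for all $\tau'\in[s,\tau]$ contains $s$ and is closed, because $g$ is continuous; let $\tau^*$ be its maximum. If $\tau^*<t$, then for $\tau'\in[\tau^*,t]$ with $\tau'<\tau^*+\delta_{\tau^*}$,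
$$d(g(s),g(\tau'))\le d(g(s),g(\tau^*))+d(g(\tau^*),g(\tau'))\le(\tau^*-s)+(\tau'-\tau^*)=\tau'-s,$$
contradicting maximality. So $\tau^*=t$ and $d(g(s),g(t))\le t-s$. Thus $g$ is a path from $f(x)$ to $f(y)$ of length at most $\ell$. $\square$

## Periodic points attract everything: part (A)

Let $f^n(z)=z$ with $n\ge1$, and put $g=f^n$. By Lemma 2, $g$ is nonexpansive for $D$.

**Step 1: $g$ is PS.** This lets us work at a fixed point of $g$. Given $x$, continuity of $f$ implies that for $y$ near $x$ each $f^i(y)$, $0\le i<n$, lies in a PS-neighborhood of $f^i(x)$. Then $d(f^{i+1}(x),f^{i+1}(y))\le d(f^i(x),f^i(y))$ for $0\le i<n$, with strict inequality for $i=0$ when $y\ne x$. So $d(g(x),g(y))<d(x,y)$.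

**Step 2: every nonempty closed $C$ with $g(C)\subset C$ contains $z$.** This is the heart of (A). Near $z$ the map brings points strictly closer to $z$ in $d$, but an orbit that never comes near $z$ does not see this. The device is to look at points lying between $z$ and $C$ in the sense of $D$: they form an invariant set, and part of it is as near to $z$ as we like.

Suppose $z\notin C$. For $q\in X$ let $D(q,C)=\inf_{c\in C}D(q,c)$. Since $C$ is compact and $D$ is lower semicontinuous, the infimum is attained. So $r:=D(z,C)\in(0,\infty)$. For $0<t<r$ let
$$A_t=\{q:D(z,q)\le t,\ D(q,C)\le r-t\}.$$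

* $A_t\neq\emptyset$: let $c\in C$ with $D(z,c)=r$ and let $\sigma:[0,r]\to X$ be the path of Lemma 1 from $z$ to $c$. Then $D(z,\sigma(t))=t$ and $D(\sigma(t),c)=r-t$.
* $A_t$ is compact: $\{q:D(z,q)\le t\}$ is closed by lower semicontinuity. If $q_m\to q$ and $c_m\in C$ with $D(q_m,c_m)\le r-t$, then along a subsequence $c_m\to c\in C$, and $D(q,c)\le r-t$ by lower semicontinuity.
* $z\notin A_t$, since $D(z,C)=r>r-t$.
* $g(A_t)\subset A_t$: if $q\in A_t$ and $D(q,c)\le r-t$ with $c\in C$, then $D(z,g(q))=D(g(z),g(q))\le D(z,q)\le t$, and $D(g(q),C)\le D(g(q),g(c))\le D(q,c)\le r-t$ because $g(c)\in C$.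
* $d(z,q)\le D(z,q)\le t$ for $q\in A_t$.

Choose $t$ so small that $\{q:d(z,q)\le t\}$ lies in a neighborhood witnessing PS of $g$ at $z$. Let $q_0\in A_t$ minimize the continuous function $d(z,\cdot)$ on the compact set $A_t$; then $d(z,q_0)>0$. But $g(q_0)\in A_t$ and $d(z,g(q_0))=d(g(z),g(q_0))<d(z,q_0)$, a contradiction.

**Step 3: $z$ is fixed, and it is the only periodic point.** We feed suitable sets $C$ into Step 2. Since $g(f(z))=f(g(z))=f(z)$, we may take $C=\{f(z)\}$, and get $f(z)=z$. As $z$ was an arbitrary periodic point, every periodic point is fixed, and Step 2 holds with $n=1$, $g=f$. If $w$ is also a fixed point, then $C=\{w\}$ gives $w=z$.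

**Step 4: $f^n\to z$ uniformly.** This step uses compactness to make the attraction uniform. Let $\varepsilon>0$ be so small that $B=\{y:d(y,z)<\varepsilon\}$ lies in a PS-neighborhood of $z$ for $f$. For $y\in B$, $d(f(y),z)\le d(y,z)<\varepsilon$, so $f(B)\subset B$. For each $x$ the closure of $\{f^n(x):n\ge0\}$ is closed and mapped into itself by $f$, so it contains $z$ by Step 2; hence $f^n(x)\in B$ for some $n$. The open sets $f^{-n}(B)$ increase with $n$, because $f(B)\subset B$, and they cover the compact space $X$. So $f^n(X)\subset B$ for all large $n$. Since $\varepsilon$ can be taken arbitrarily small, $f^n\to z$ uniformly. This proves (A).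

## A length-preserved ray in the fixed-point-free case: part (B)

Suppose $f$ has no fixed point. We run the minimal displacement argument with $D$, and where it refused to give a contradiction we harvest the equality that must hold instead.

**Step 1: minimal displacement.** We need a point whose orbit has as little room as possible. The function $x\mapsto D(x,f(x))$ is the composition of the continuous map $x\mapsto(x,f(x))$ with the lower semicontinuous $D$, hence lower semicontinuous. So it attains its minimum $L$ at some $x_0$, and $L>0$ because $f(x_0)\neq x_0$.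

**Step 2: the ray.** We concatenate the images of one shortest path. Let $\sigma:[0,L]\to X$ be as in Lemma 1, from $x_0$ to $f(x_0)$, and set $\Gamma(nL+s)=f^n(\sigma(s))$ for $n\ge0$, $s\in[0,L]$. This is well defined, since $f^n(\sigma(L))=f^{n+1}(\sigma(0))$. By construction $f(\Gamma(t))=\Gamma(t+L)$. By Lemma 2, $D(\Gamma(s),\Gamma(t))\le|s-t|$ for $s,t$ in the same block $[nL,(n+1)L]$, and then for all $s,t$ by the triangle inequality.

**Step 3: equality.** This step shows that no length is lost. By minimality, $D(\Gamma(s),\Gamma(s+L))=D(\Gamma(s),f(\Gamma(s)))\ge L$. So for $s\le t\le s+L$,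
$$L\le D(\Gamma(s),\Gamma(t))+D(\Gamma(t),\Gamma(s+L))\le(t-s)+(s+L-t)=L,$$
and therefore $D(\Gamma(s),\Gamma(t))=t-s$. This proves (B).

We record two consequences. Since $d\le D$, $\Gamma$ is $1$-Lipschitz for $d$, in particular continuous. And
$$\text{the }d\text{-length of }\Gamma|_{[s,t]}\text{ is }t-s\quad\text{for all }0\le s\le t.\tag{4}$$
For $t-s\le L$ the length is at least $D(\Gamma(s),\Gamma(t))=t-s$ and at most $t-s$; the general case follows by additivity.

## Two conditions that force a fixed point: part (C)

Suppose $f$ has no fixed point, and take $\Gamma$ and $L$ from (B). We show that each hypothesis is violated.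

**Step 1: locally $d=D$.** This is the geodesic argument again. Assume the second hypothesis and let $r>0$ be as given for the point $\Gamma(L)$. For $0<t<\min(r,L)$ we have $D(\Gamma(L),\Gamma(L+t))=t<r$, so $d(\Gamma(L),\Gamma(L+t))=t$. On the other hand $D(\Gamma(0),\Gamma(t))=t>0$, so $\Gamma(t)\ne\Gamma(0)$, and PS at $\Gamma(0)$ gives for small $t>0$
$$d(\Gamma(L),\Gamma(L+t))=d(f(\Gamma(0)),f(\Gamma(t)))<d(\Gamma(0),\Gamma(t))\le t,$$
a contradiction. If $d$ is geodesic, then $d=D$ and any $r$ works.

**Step 2: $\operatorname{lip}f=1$ along almost all of $\Gamma$.** This step turns preservation of length into an infinitesimal statement. Recall the textbook fact (e.g. Burago–Burago–Ivanov, Thm. 2.7.6): a Lipschitz curve $g$ has for almost every $t$ a metric derivative $|g'|(t)=\lim_{s\to t}\frac{d(g(s),g(t))}{|s-t|}$, and the integral of $|g'|$ is the length of $g$. (For a differentiable real function $g$ this is the absolute value of the derivative.)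

Let $g=f\circ\Gamma|_{[0,L]}$, so $g(t)=\Gamma(t+L)$. It is $1$-Lipschitz, so $|g'|\le1$ where it exists, and by (4) its length is $L$. Since $\int_0^L|g'|=L$, we get $|g'|=1$ almost everywhere. At such a $t$, for $s\to t$, $s\neq t$, we have $\Gamma(s)\neq\Gamma(t)$ by (B) and $d(\Gamma(s),\Gamma(t))\le|s-t|$, so
$$\frac{d(f(\Gamma(s)),f(\Gamma(t)))}{d(\Gamma(s),\Gamma(t))}\ge\frac{d(g(s),g(t))}{|s-t|}\to1.$$
As $\Gamma(s)\to\Gamma(t)$, this gives $\operatorname{lip}f(\Gamma(t))\ge1$. PS gives $\operatorname{lip}f\le1$ everywhere. So $\Gamma(t)\in Z:=\{x:\operatorname{lip}f(x)=1\}$ for all $t\in[0,L]$ outside a null set $B_0$.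

**Step 3: $\mathcal H^1(Z)>0$.** This step transfers the conclusion from parameters to points. Since $\Gamma$ is $1$-Lipschitz, $\mathcal H^1(\Gamma(B_0))=0$. The function $d(\Gamma(0),\cdot)$ is $1$-Lipschitz and maps the connected set $\Gamma([0,L])$ onto an interval containing $0$ and $d(\Gamma(0),\Gamma(L))$. The latter is positive, because $D(\Gamma(0),\Gamma(L))=L>0$. So $\mathcal H^1(\Gamma([0,L]))\ge d(\Gamma(0),\Gamma(L))>0$. Since $\Gamma([0,L])\subset Z\cup\Gamma(B_0)$, subadditivity gives $\mathcal H^1(Z)>0$, contrary to the first hypothesis. If $f$ is PC, then $Z=\emptyset$ and the hypothesis holds. This completes the proof of Theorem 2. $\blacksquare$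

## The circle: fixed-point-free PS maps are irrational rotations

**Theorem 3.** For continuous $f:S^1\to S^1$ the following are equivalent: (1) there is a metric $d$ inducing the topology of $S^1$ such that $(S^1,d)$ is rectifiably path connected, $f$ is PS and $f$ has no fixed point; (2) $f$ is topologically conjugate to an irrational rotation.

*Proof of (2)⇒(1).* Let $\varphi:\mathbb R/\mathbb Z\to S^1$ be a homeomorphism with $f=\varphi\circ R\circ\varphi^{-1}$, $R$ an irrational rotation, and let $d$ be a metric for $R$ as in the Corollary. Then $d'(x,y)=d(\varphi^{-1}(x),\varphi^{-1}(y))$ induces the topology of $S^1$, and $\varphi$ is an isometry from $d$ to $d'$ that carries $R$ to $f$. So $(S^1,d')$ is rectifiably path connected, $f$ is PS, and $f$ has no fixed point.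

*Proof of (1)⇒(2).* Write $S^1=\mathbb R/\mathbb Z$. Since $d$ induces the topology, $(S^1,d)$ is compact, and Theorem 2 applies. Take $\Gamma$, $L$ from (B). The plan is to show that $\Gamma$ is a covering of the circle with constant period; then $\Gamma$ itself is the conjugacy.

**Step 1: $\Gamma$ winds around the circle forever in one direction.** This makes $\Gamma$ invertible after lifting. Let $\tilde\Gamma:[0,\infty)\to\mathbb R$ be a continuous lift of $\Gamma$. By (B), $\Gamma(s)\neq\Gamma(t)$ for $0<|s-t|\le L$. So $\tilde\Gamma$ is continuous and injective on every interval of length $L$, hence strictly monotone there. Overlapping intervals have the same direction, so $\tilde\Gamma$ is strictly monotone on $[0,\infty)$.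

We may assume that it is increasing. Otherwise let $R(x)=-x$ and replace $f$ by $R\circ f\circ R$, $d(x,y)$ by $d(R(x),R(y))$ and $\Gamma$ by $R\circ\Gamma$. All the properties used are preserved, and since $f$ is conjugate to $R\circ f\circ R$, so is the conclusion.

If $\tilde\Gamma$ were bounded, $\tilde\Gamma(t)$ would converge as $t\to\infty$, so $\Gamma(t)$ would converge to some $q$. Then $f(q)=\lim f(\Gamma(t))=\lim\Gamma(t+L)=q$, a contradiction. So $\tilde\Gamma$ is a homeomorphism of $[0,\infty)$ onto $[\tilde\Gamma(0),\infty)$.

**Step 2: one turn always takes the same time.** This is where preservation of length is used. For $t\ge0$ let $\tau(t)>t$ be the unique number with $\tilde\Gamma(\tau(t))=\tilde\Gamma(t)+1$. Then $\tau$ is continuous and strictly increasing, and $\Gamma(\tau(v))=\Gamma(v)$ for all $v\ge0$. Let $0\le s<t$. The map $\tau:[s,t]\to[\tau(s),\tau(t)]$ is an increasing homeomorphism and $\Gamma|_{[\tau(s),\tau(t)]}\circ\tau=\Gamma|_{[s,t]}$. So these two paths have the same $d$-length, and by (4)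
$$\tau(t)-\tau(s)=t-s.$$
Hence $\tau(t)-t$ is a constant $\ell\in(0,\infty)$, and $\tilde\Gamma(t+\ell)=\tilde\Gamma(t)+1$ for all $t\ge0$.

**Step 3: the conjugacy.** By Step 2, $\Gamma(t+\ell)=\Gamma(t)$, so $h(t\bmod\ell)=\Gamma(t)$, $t\ge0$, defines a map $h:\mathbb R/\ell\mathbb Z\to S^1$. It is continuous because $\Gamma$ is. It is bijective because $\tilde\Gamma$ maps $[0,\ell)$ bijectively onto $[\tilde\Gamma(0),\tilde\Gamma(0)+1)$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism, so $h$ is one. From $f(\Gamma(t))=\Gamma(t+L)$ we get $f(h(t))=h(t+L)$. So $f$ is conjugate to the translation by $L$ on $\mathbb R/\ell\mathbb Z$, that is, to the rotation of $\mathbb R/\mathbb Z$ by $L/\ell$.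

**Step 4: the rotation is irrational.** This excludes the remaining case. If $L/\ell=m/n$ with integers $m,n\ge1$, then $f^n$ is the identity and every point is periodic. By Theorem 2(A), $f$ would have a fixed point, a contradiction. So $L/\ell$ is irrational. $\blacksquare$
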